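
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{The large sieve for prime moduli beyond $\sqrt N$}


\begin{abstract}
For a set $S_N\subseteq\{1,\dots,N\}$ and a prime $p$ let $\Delta^2(p)$ be $p$ times the sum, over the residue classes modulo $p$, of the squared deviations of $S_N$ from equidistribution. Let $R_N(Q)$ be the maximum over $S_N$ of $\sum_{p\le Q}\Delta^2(p)$. The large sieve gives $R_N(Q)=O(N^2)$ for $Q\le\sqrt N$, and random sets show that this bound fails once $Q$ is of larger order than $\sqrt{N\log N}$. We show that it fails inside the range in between: $R_N(\sqrt{N\log N})\ge cN^2\log\log N$ for all large $N$, with an absolute constant $c>0$. The proof is elementary. Up to constants, $R_N(Q)/N^2$ is the largest number of fractions $a/p$ with $p\le Q$ prime and $1\le a\le p-1$ in an interval of length $1/N$, and these fractions crowd together near rationals $b/r$ for which $r$ has many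 small prime factors. We also show that $R_N(Q_N)=O(N^2)$ if and only if $Q_N=O(\sqrt N)$, and we determine the order of magnitude of $R_N(Q)$ for $N^{1/2+\varepsilon}\le Q\le N^{1-\varepsilon}$.
\end{abstract}

\section{The question and the results}

Let $S_N$ be a subset of $\{1,\dots,N\}$ and $Z=|S_N|$. For an integer $q\ge2$ let $Z(a,q)$ be the number of elements of $S_N$ congruent to $a$ modulo $q$, and put
\[
\Delta^2(q)=q\sum_{a=0}^{q-1}\Big(Z(a,q)-\frac Zq\Big)^2 .
\]
This quantity measures how unevenly $S_N$ is distributed over the residue classes modulo $q$. Write $e(x)=e^{2\pi i x}$ and $S(x)=\sum_{n\in S_N}e(nx)$. Expanding the square and using orthogonality of the additive characters modulo $q$, we get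
\begin{equation}\label{eq:parseval}
\Delta^2(q)=q\sum_{a=0}^{q-1}Z(a,q)^2-Z^2=\sum_{a=0}^{q-1}|S(a/q)|^2-|S(0)|^2=\sum_{a=1}^{q-1}|S(a/q)|^2 .
\end{equation}
Throughout, $p$ and $p'$ denote primes. For real $Q>0$ let
\[
R_N(Q)=\max_{S_N\subseteq\{1,\dots,N\}}\ \sum_{p\le Q}\Delta^2(p),
\]
an empty sum being $0$. Since the summands are nonnegative, $R_N(Q)$ is nondecreasing in $Q$.

How large can $R_N(Q)$ be? One badly distributed prime already costs a constant times $N^2$: if $N$ is even and $S_N$ consists of the even numbers, then $\Delta^2(2)=2\cdot2\,(N/4)^2=N^2/4$. The large sieve, in the form of Davenport and Halberstam, says that up to $\sqrt N$ nothing worse happens: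
\begin{equation}\label{eq:316}
R_N(Q)=O(N^2)
\end{equation}
for $Q\le\sqrt N$. In the other direction, put each $n\le N$ into $S_N$ independently with probability $\frac12$. For every real $\alpha$ the expectation of $|S(\alpha)|^2$ is $\big|\frac12\sum_{n\le N}e(n\alpha)\big|^2+\frac N4\ge\frac N4$, so
\begin{equation}\label{eq:random}
R_N(Q)\ \ge\ \frac N4\sum_{p\le Q}(p-1).
\end{equation}
For $Q\ge2$ the right side has order $NQ^2/\log Q$. Hence \eqref{eq:316} cannot hold if $Q$ is of larger order of magnitude than $\sqrt{N\log N}$: by monotonicity we may assume $Q\le N$, and then $NQ^2/\log Q\ge NQ^2/\log N$ is of larger order than $N^2$. The paper \cite{Source} leaves the range in between as a question.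

\medskip
\noindent\textbf{Problem} (\cite{Source}). \emph{Is there an absolute constant $C$ such that $R_N(Q)\le CN^2$ for all integers $N\ge3$ and all real $Q$ with $\sqrt N\le Q\le\sqrt{N\log N}$?}
\medskip

The right side of \eqref{eq:random} is still $O(N^2)$ at $Q=\sqrt{N\log N}$. So if random sets were essentially the worst ones beyond $\sqrt N$, the answer would be yes. The answer is no, and the obstruction is arithmetic.

\begin{theorem}\label{thm:main}
There is $N_0$ such that for all $N\ge N_0$ and $\sqrt N\le Q\le N^{3/4}$,
\[
R_N(Q)\ \ge\ \frac1{15680}\,\frac{Q^2\log\log N}{N\log N}\,N^2 .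
\]
In particular $R_N(\sqrt{N\log N})\ge N^2\log\log N/15680$ for all large $N$, so no constant $C$ as in the Problem exists. Moreover \eqref{eq:316} fails for $Q=Q_N$ whenever $Q_N\le\sqrt{N\log N}$ and $Q_N/\sqrt{N\log N/\log\log N}\to\infty$.
\end{theorem}

The proof starts from the observation that $R_N$ is governed by the spacing of fractions with prime denominators. For $Q\ge2$ let
\[
\mathcal F_Q=\{a/p:\ p\le Q,\ 1\le a\le p-1\}.
\]
Different pairs $(a,p)$ give different fractions, so \eqref{eq:parseval} gives
\begin{equation}\label{eq:sumF}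
\sum_{p\le Q}\Delta^2(p)=\sum_{\alpha\in\mathcal F_Q}|S(\alpha)|^2 .
\end{equation}
Let $M_N(Q)$ be the maximal number of elements of $\mathcal F_Q$ in a closed interval of length $1/N$.

\begin{theorem}\label{thm:reduction}
For all $N\ge3$ and $Q\ge2$,
\[
\tfrac1{490}\,M_N(Q)\,N^2\ \le\ R_N(Q)\ \le\ 6\,M_N(Q)\,N^2 .
\]
Moreover $M_N(Q)\le1+Q^2/N$.
\end{theorem}

Theorem \ref{thm:reduction} contains \eqref{eq:316} for $Q=O(\sqrt N)$. The next result says that this is the exact range. In Theorem \ref{thm:main} the primes needed to make $M_N(Q)$ large come from the pigeonhole principle; here they come from Maynard's work on small gaps between primes \cite{Maynard}.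

\begin{theorem}\label{thm:threshold}
Let $Q_N\ge2$ $(N\ge3)$ be any real sequence. Then $R_N(Q_N)=O(N^2)$ if and only if $Q_N=O(\sqrt N)$. Moreover there are absolute constants $c_1,c_2>0$ such that for every fixed $K\ge2$
\[
c_1\log K\ \le\ \limsup_{N\to\infty}\frac{R_N(\sqrt{KN})}{N^2}\ \le\ c_2K .
\]
If Dickson's prime tuples conjecture holds, the $\limsup$ is $\asymp K$.
\end{theorem}

Finally, the factor $\log\log N$ in Theorem \ref{thm:main} is of the right order once $Q$ exceeds $\sqrt N$ by a power of $N$.

\begin{theorem}\label{thm:order}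
For $N\ge16$ and $Q\ge2\sqrt N$,
\[
R_N(Q)\ \ll\ NQ^2\,\frac{\log\log N}{\log(Q^2/N)} .
\]
For every fixed $\varepsilon\in(0,\frac14]$, if $N^{1/2+\varepsilon}\le Q\le N^{1-\varepsilon}$ and $N\ge N_0(\varepsilon)$, then
\[
R_N(Q)\ \asymp_\varepsilon\ NQ^2\,\frac{\log\log N}{\log N}.
\]
\end{theorem}

At $Q=\sqrt{N\log N}$ itself, Theorems \ref{thm:main} and \ref{thm:reduction} give $N^2\log\log N\ll R_N(Q)\ll N^2\log N$. The exact order at this point is not determined here.

The proof of Theorem \ref{thm:main} uses only Lemma \ref{lem:phase} and Section \ref{sec:br}.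

\section{Large sums and crowded fractions}\label{sec:crowd}

A set $S_N$ can be chosen so that $|S(\theta)|$ has order $N$ at one given frequency $\theta$: keep those $n$ for which $e(n\theta)$ lies in a suitable half-plane. Moving $\theta$ by a small multiple of $1/N$ hardly changes the phases $e(n\theta)$, $n\le N$, apart from a common rotation. So $|S|$ is of order $N$ at every point of an interval of length comparable to $1/N$, and if many elements of $\mathcal F_Q$ lie there, all of them contribute to \eqref{eq:sumF}.

\begin{lemma}\label{lem:phase}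
If $m$ elements of $\mathcal F_Q$ lie in a closed interval of length at most $\frac1{10N}$, then $R_N(Q)\ge mN^2/49$.
\end{lemma}

\begin{proof}
Let $\theta$ be the midpoint of the interval. For every real $u$ we have $\frac1{2\pi}\int_0^{2\pi}\max(\cos(u-\varphi),0)\,d\varphi=\frac1\pi$. Averaging $\sum_{n\le N}\max(\cos(2\pi n\theta-\varphi),0)$ over $\varphi$ therefore gives $N/\pi$, and so for some $\varphi$ the set
\[
S_N=\{n\le N:\ \cos(2\pi n\theta-\varphi)>0\}
\]
satisfies $\sum_{n\in S_N}\cos(2\pi n\theta-\varphi)\ge N/\pi$.

Let $|\alpha-\theta|\le\frac1{20N}$. Multiplying $S(\alpha)$ by the unimodular number $e^{-i\varphi}e\big(-\frac N2(\alpha-\theta)\big)$ we obtain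
\[
|S(\alpha)|\ \ge\ \mathrm{Re}\sum_{n\in S_N}e^{-i\varphi}e(n\theta)\,e\Big(\big(n-\tfrac N2\big)(\alpha-\theta)\Big).
\]
Since $|e(t)-1|\le2\pi|t|$ and $|n-\frac N2|\le\frac N2$, each of the at most $N$ terms differs from $e^{-i\varphi}e(n\theta)$ by at most $2\pi\cdot\frac N2\cdot\frac1{20N}=\frac\pi{20}$. The real part of $e^{-i\varphi}e(n\theta)$ is $\cos(2\pi n\theta-\varphi)$. Hence
\[
|S(\alpha)|\ \ge\ N\Big(\frac1\pi-\frac\pi{20}\Big)>\frac N7 .
\]
Summing $|S(\alpha)|^2$ over the $m$ given points and using \eqref{eq:sumF} proves the lemma.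
\end{proof}

For the converse inequality we use the large sieve of Montgomery and Vaughan \cite{MV}: if the points $\alpha$ of a finite set are spaced by at least $\delta$ modulo $1$, then $\sum_\alpha|S(\alpha)|^2\le(N+\delta^{-1})Z$.

\begin{proof}[Proof of Theorem \ref{thm:reduction}]
\emph{Lower bound.} A closed interval of length $1/N$ is a union of ten closed intervals of length $\frac1{10N}$. So some closed interval of length $\frac1{10N}$ contains at least $M_N(Q)/10$ points of $\mathcal F_Q$, and Lemma \ref{lem:phase} applies.

\emph{Upper bound.} Let $I_j=[\frac jN,\frac{j+1}N)$ for $0\le j<N$; these intervals cover $\mathcal F_Q$. Whenever $I_j\cap\mathcal F_Q\ne\emptyset$, let $\alpha_j$ be a point of it with $|S(\alpha_j)|$ maximal. Then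
\[
\sum_{\alpha\in\mathcal F_Q}|S(\alpha)|^2\ \le\ M_N(Q)\sum_j|S(\alpha_j)|^2 .
\]
Split the indices into the even and the odd ones, and if $N$ is odd, put $j=N-1$ into a third class by itself. Two distinct indices in the same class then differ by at least $2$ also when counted cyclically modulo $N$. (This is why $N-1$, which would be even and a cyclic neighbor of $0$, is set aside for odd $N$.) So two of the corresponding points are separated, on either side, by a full interval $I_i$, and the $\alpha_j$ in one class are spaced by more than $1/N$ modulo $1$. The large sieve with $\delta=1/N$ bounds the sum over each of the first two classes by $2NZ\le2N^2$. The third class contributes at most $Z^2\le N^2$. The total is at most $6M_N(Q)N^2$.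

\emph{Spacing bound.} Two distinct elements $a/p$, $a'/p'$ of $\mathcal F_Q$ differ by at least $\frac1{pp'}\ge Q^{-2}$, so a closed interval of length $1/N$ contains at most $1+Q^2/N$ of them.
\end{proof}

\section{Crowding near $b/r$: proof of Theorem \ref{thm:main}}\label{sec:br}

By the prime number theorem $|\mathcal F_Q|=\sum_{p\le Q}(p-1)\sim\frac{Q^2}{2\log Q}$. For $Q=\sqrt{N\log N}$ this is asymptotic to $N$, so an interval of length $1/N$ contains on average about one element of $\mathcal F_Q$. By Lemma \ref{lem:phase} it suffices to find intervals of length $\frac1{10N}$ that contain arbitrarily many. We look near rationals $b/r$ with $\gcd(b,r)=1$. There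
\begin{equation}\label{eq:kpr}
\frac ap-\frac br=\frac k{rp},\qquad k=ar-bp ,
\end{equation}
and the points with $k=1$ are those with $bp\equiv-1\pmod r$, which fixes one reduced class for $p$ modulo $r$.

\begin{example}\label{ex:six}
Take first $r=2$, $b=1$. Every odd prime $p$ gives the point $\frac{(p+1)/2}p=\frac12+\frac1{2p}$. For $Q/2<p\le Q$ there are about $\frac Q{2\log Q}$ such points in an interval of length $\frac1{2Q}$. Their density is about $\frac{Q^2}{\log Q}$, which is twice the average density $\frac{Q^2}{2\log Q}$ of $\mathcal F_Q$. The gain comes from the fact that the condition modulo $2$ excludes no odd prime, while the denominator $2p$ halves the length of the interval.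

Now take $r=6$, $b=1$. The primes $p\equiv5\pmod 6$ give $\frac{(p+1)/6}p=\frac16+\frac1{6p}$. Half of the primes survive and the interval shrinks by a factor of six, so the density is three times the average. For instance the primes $41,47,53,59$ give
\[
\frac7{41}=\frac16+\frac1{246},\qquad\frac8{47}=\frac16+\frac1{282},\qquad\frac9{53}=\frac16+\frac1{318},\qquad\frac{10}{59}=\frac16+\frac1{354}.
\]
These four elements of $\mathcal F_{60}$ lie in an interval of length $\frac1{246}-\frac1{354}<\frac1{806}$. Since $|\mathcal F_{60}|=\sum_{p\le59}(p-1)=440-17=423$, an interval of that length contains on average about half an element.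
\end{example}

For general $r$ one expects about $\frac Q{2\varphi(r)\log Q}$ points with $k=1$ and $Q/2<p\le Q$, and they fill an interval of length $\frac1{rQ}$. The density is $r/\varphi(r)$ times the average, and this factor is unbounded: it is of order $\log\log r$ when $r$ is the product of the first primes. Two points need care. First, $r$ will grow like a power of $N$, so we do not want to rely on the distribution of primes in a prescribed class modulo $r$. But we may choose $b$ after seeing the primes: the pigeonhole principle provides a class $c$ modulo $r$ and a short interval that together contain many primes, and $b$ is then determined by $bc\equiv-1\pmod r$. Second, the cluster must be at least as long as the intervals of length $\frac1{10N}$ that we may use, which limits $r$ to about $N/Q$. For much larger $r$ the whole cluster is shorter than such an interval, and increasing $r$ only thins it out.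

\begin{proposition}\label{prop:cluster}
There is $N_1$ such that for $N\ge N_1$, $\sqrt N\le Q\le N/2$ and every integer $r$ with $2\le r\le N/Q$,
\[
R_N(Q)\ \ge\ \frac{NQ^2}{7840\log Q}\cdot\frac r{\varphi(r)} .
\]
\end{proposition}

\begin{proof}
By the prime number theorem $\pi(Q)-\pi(Q/2)\ge\frac Q{3\log Q}$ for large $Q$. The number of primes dividing $r$ is at most $\frac{\log r}{\log2}\le2\log N$. Since $Q\ge\sqrt N$ and $Q/\log Q$ is increasing for $Q\ge e$, this is at most $\frac{\sqrt N}{6\log N}\le\frac Q{12\log Q}$ for large $N$. So at least $\frac Q{4\log Q}$ primes in $(Q/2,Q]$ do not divide $r$, and each of them lies in one of the $\varphi(r)$ reduced classes modulo $r$.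

Put $h=\frac{Q^2}{40N}$. Because $r\le N/Q$, we have $hr\le\frac Q{40}$, so $\frac Q{2hr}\ge1$. Split $(Q/2,Q]$ into $\lceil\frac Q{2hr}\rceil\le\frac Q{hr}$ half-open intervals of length at most $hr$. By the pigeonhole principle some reduced class $c$ modulo $r$ and one of these intervals have in common
\[
m\ \ge\ \frac Q{4\log Q}\cdot\frac{hr}{\varphi(r)\,Q}=\frac{Q^2}{160N\log Q}\cdot\frac r{\varphi(r)}
\]
of these primes.

Since $r\ge2$ and $c$ is reduced, there is $b\in\{1,\dots,r-1\}$ with $bc\equiv-1\pmod r$. For each of the $m$ primes $p\equiv c\pmod r$ just found, $a=(bp+1)/r$ is a positive integer, and $a<p$ because $bp+1\le(r-1)p+1<rp$. Hence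
\[
\frac ap=\frac br+\frac1{rp}\in\mathcal F_Q .
\]
For two of these primes the points differ by
\[
\frac{|p-p'|}{rpp'}\ \le\ \frac{hr}{r(Q/2)^2}=\frac{4h}{Q^2}=\frac1{10N} .
\]
So these $m$ distinct elements of $\mathcal F_Q$ lie in a closed interval of length at most $\frac1{10N}$, and Lemma \ref{lem:phase} gives $R_N(Q)\ge mN^2/49$.
\end{proof}

It remains to choose $r$ with $r/\varphi(r)$ large.

\begin{corollary}\label{cor:lower}
Let $0<\varepsilon\le\frac14$. There is $N_0(\varepsilon)$ such that for $N\ge N_0(\varepsilon)$ and $\sqrt N\le Q\le N^{1-\varepsilon}$,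
\[
R_N(Q)\ \ge\ \frac{NQ^2\log\log N}{15680\,\log N} .
\]
\end{corollary}

\begin{proof}
Let $y=\frac12\log(N/Q)$, so that $y\ge\frac\varepsilon2\log N$, and let $r=\prod_{p\le y}p$. For large $N$ we have $y\ge2$, hence $r\ge2$, and also $N^{1-\varepsilon}\le N/2$. Chebyshev's bound $\prod_{p\le y}p\le4^y$ gives
\[
r\ \le\ 4^y=(N/Q)^{(\log4)/2}\ \le\ N/Q ,
\]
since $\log4<2$. Moreover
\[
\frac r{\varphi(r)}=\prod_{p\le y}\Big(1-\frac1p\Big)^{-1}\ \ge\ \sum_{n\le y}\frac1n\ \ge\ \log y .
\]
Here the product, expanded into geometric series, is the sum of $1/n$ over all $n$ composed of primes $\le y$. If $\log N\ge4/\varepsilon^2$, then $y\ge\sqrt{\log N}$ and $\log y\ge\frac12\log\log N$. Insert this into Proposition \ref{prop:cluster} and use $\log Q\le\log N$.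
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
The first claim is Corollary \ref{cor:lower} with $\varepsilon=\frac14$. For large $N$ we have $\sqrt{N\log N}\le N^{3/4}$, so $Q=\sqrt{N\log N}$ is allowed, and it gives $R_N(Q)\ge N^2\log\log N/15680$. If $Q_N\le\sqrt{N\log N}$ and $Q_N/\sqrt{N\log N/\log\log N}\to\infty$, then $\sqrt N\le Q_N\le N^{3/4}$ for large $N$. The first claim then gives $R_N(Q_N)/N^2\ge\frac1{15680}\,\frac{Q_N^2\log\log N}{N\log N}\to\infty$.
\end{proof}

\section{The exact threshold: proof of Theorem \ref{thm:threshold}}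

When $Q/\sqrt N$ grows very slowly, the pigeonhole bound for $m$ in the proof of Proposition \ref{prop:cluster} drops below $1$ and is of no use. Instead we look for $m+1$ points $1/p$ with $p\asymp\sqrt N$ in an interval of length $\frac1{10N}$. This requires $m+1$ primes of that size within a bounded distance of each other, and such clusters are what Maynard's work \cite{Maynard} supplies.

\subsection*{Equivalence with $Q_N=O(\sqrt N)$}

If $Q_N\le A\sqrt N$ for all $N$, then $R_N(Q_N)\le6(1+A^2)N^2$ by Theorem \ref{thm:reduction}.

For the converse, the sequence of $N$ along which $Q_N/\sqrt N$ tends to infinity is not ours to choose. So we need clusters of primes in every dyadic range, not only infinitely often. A set $\{h_1,\dots,h_k\}$ is \emph{admissible} if for no prime $\ell$ it covers all residue classes modulo $\ell$; for example, any $k$ primes larger than $k$ form an admissible set. For an admissible set, Maynard considers sums of the form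
\[
S_1=\sum_{X\le n<2X} w(n),\qquad S_2=\sum_{X\le n<2X}\#\{i\le k:\ n+h_i\text{ prime}\}\,w(n)
\]
with weights $w(n)\ge0$. Combined with the Bombieri--Vinogradov theorem, \cite[Proposition 4.1]{Maynard} gives asymptotics for both sums as $X\to\infty$. If Maynard's quantity $M_k$ (not to be confused with $M_N(Q)$) is large enough in terms of $m$, the weights can be chosen so that these asymptotics imply $S_2-mS_1>0$ for all large $X$. By \cite[Proposition 4.3]{Maynard}, $M_k>\log k-2\log\log k-2$ for large $k$, so $M_k\to\infty$. Hence for every $m\ge1$ there are $k$ and an admissible set $0\le h_1<\dots<h_k$ such that $S_2-mS_1>0$ for all $X\ge X_0(m)$. Since $w\ge0$, some $n$ then has more than $m$ primes among the $n+h_i$. Consequently: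
\begin{quote}
for every integer $X\ge X_0(m)$ there is $n\in[X,2X)$ for which at least $m+1$ of the numbers $n+h_i$ are prime.
\end{quote}

Fix $m$ and such a set, let $H=h_k-h_1\ge1$ and $X=\lceil\sqrt{10HN}\,\rceil$. For $N\ge N_0(m)$ we have $X\ge X_0(m)$ and $X\ge h_k$, and we obtain $m+1$ primes in $[X,3X]$ with mutual differences at most $H$. The corresponding points $1/p\in\mathcal F_{3X}$ have mutual distances at most $H/X^2\le\frac1{10N}$. Since $3X\le3\sqrt{10HN}+3\le4\sqrt{10HN}$, Lemma \ref{lem:phase} and monotonicity give
\[
R_N\big(4\sqrt{10HN}\big)\ \ge\ \frac{(m+1)N^2}{49}\qquad(N\ge N_0(m)).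
\]
Suppose now that $Q_N/\sqrt N$ is unbounded. Then it tends to infinity along some sequence $N_j\to\infty$. For each fixed $m$ and all large $j$ we have $Q_{N_j}\ge4\sqrt{10HN_j}$, so $R_{N_j}(Q_{N_j})\ge(m+1)N_j^2/49$. As $m$ is arbitrary, $R_N(Q_N)\ne O(N^2)$.

\subsection*{Bounds for the $\limsup$}

Since $M_N(\sqrt{KN})\le1+K$, Theorem \ref{thm:reduction} gives $R_N(\sqrt{KN})\le6(1+K)N^2\le9KN^2$ for $K\ge2$.

For the lower bound, ``infinitely often'' is enough. Let $p_n$ be the $n$-th prime. By \cite[Theorem 1.1]{Maynard} there is an absolute $C_0\ge1$ such that for every $m\ge1$ there are infinitely many $n$ with $p_{n+m}-p_n\le H_m:=C_0e^{5m}$. For such $n$ put $N=\lfloor p_n^2/(10H_m)\rfloor$. The $m+1$ points $1/p_n,\dots,1/p_{n+m}$ have mutual distances at most $H_m/p_n^2\le\frac1{10N}$. Moreover $p_n^2<10H_m(N+1)$, so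
\[
p_{n+m}\ \le\ \sqrt{10H_m(N+1)}+H_m\ \le\ \sqrt{20H_mN}
\]
for $n$ large. By Lemma \ref{lem:phase}, $R_N(\sqrt{20H_mN})\ge(m+1)N^2/49$ for infinitely many $N$.

Let $K\ge20C_0e^5$ and take $m=\lfloor\frac15\log\frac K{20C_0}\rfloor\ge1$. Then $20H_m\le K$, and the $\limsup$ is at least $\frac{m+1}{49}\ge\frac1{245}\log\frac K{20C_0}$. As $\log\frac K{20C_0}\ge5$, we have $\log K\le\big(1+\frac15\log(20C_0)\big)\log\frac K{20C_0}$, so this bound is $\gg\log K$. For $2\le K<20C_0e^5$ we use $\frac12\in\mathcal F_Q$, that is $M_N(Q)\ge1$, for $Q=\sqrt{KN}\ge2$. Theorem \ref{thm:reduction} then gives $R_N(Q)\ge N^2/490$, which is $\gg N^2\log K$ in this bounded range of $K$.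

\subsection*{The conditional bound}

Let $L_j(n)=a_jn+b_j$ be finitely many linear forms with integer coefficients and $a_j\ge1$, and suppose that there is no prime that divides $\prod_jL_j(n)$ for all integers $n$. Dickson's conjecture states that then, for infinitely many positive integers $n$, all $L_j(n)$ are prime. In contrast to the unconditional case we now use points near $b/r$ with large $r$: the differences of the primes may then be as large as $rJ$, where $J$ is the number of points, since the factor $\frac1r$ in $\frac1{rp}$ compensates.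

Let $J\ge2$, $r=J!$, and $L_j(n)=rn+rj+1$ for $1\le j\le J$. For a prime $\ell\le J$ every $L_j(n)$ is $\equiv1\pmod\ell$. For a prime $\ell>J$ each $L_j$ vanishes modulo $\ell$ for one class of $n$, and $J<\ell$ classes do not exhaust all. So the hypothesis of the conjecture holds, and for infinitely many $n$ all $q_j:=L_j(n)$ are prime. Let $b=r-1$. Then $bq_j\equiv-1\pmod r$, so $(bq_j+1)/r$ is an integer, and it lies in $[1,q_j-1]$ as in the proof of Proposition \ref{prop:cluster}. Hence $\frac br+\frac1{rq_j}\in\mathcal F_{q_J}$ for $1\le j\le J$. Put $N=\lfloor q_1^2/(10J)\rfloor$. The $J$ points have mutual distances at most $\frac{rJ}{rq_1^2}=\frac J{q_1^2}\le\frac1{10N}$. For $n$ large,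
\[
q_J\ \le\ q_1+rJ\ \le\ \sqrt{10J(N+1)}+rJ\ \le\ \sqrt{20JN} .
\]
Lemma \ref{lem:phase} gives $R_N(\sqrt{20JN})\ge JN^2/49$ for infinitely many $N$. For $K\ge40$ take $J=\lfloor K/20\rfloor\ge K/40$, and for $2\le K<40$ use $R_N(\sqrt{KN})\ge N^2/490$ as before. So the $\limsup$ is $\gg K$, which matches the upper bound $9K$. This completes the proof of Theorem \ref{thm:threshold}.\qed

\section{Larger $Q$: proof of Theorem \ref{thm:order}}

The lower bound in the second statement is Corollary \ref{cor:lower}. For the upper bounds put
\[
K=\frac{Q^2}N\ge4,\qquad G=\max_{1\le r\le\sqrt N}\frac r{\varphi(r)} .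
\]
We have $G\ll\log\log N$ for $N\ge16$. Indeed, if $r$ has $\omega\ge1$ distinct prime factors, then $r/\varphi(r)$ is at most the product of $(1-\frac1p)^{-1}$ over the first $\omega$ primes. By Mertens' theorem this is $\ll\log(2\omega)$, and $\omega\le\frac{\log r}{\log 2}\le\log N$. We shall prove
\begin{equation}\label{eq:Mbound}
M_N(Q)\ \le\ 77\,\frac{GK}{\log K} .
\end{equation}
By Theorem \ref{thm:reduction} this gives $R_N(Q)\ll N^2\,\frac{K\log\log N}{\log K}=NQ^2\,\frac{\log\log N}{\log(Q^2/N)}$, the first statement. If $Q\ge N^{1/2+\varepsilon}$ and $N$ is large, then $Q\ge2\sqrt N$ and $\log K\ge2\varepsilon\log N$, and the upper bound in the second statement follows.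

So let $I$ be a closed interval of length $1/N$ with midpoint $\theta$. The idea is to use the parametrization \eqref{eq:kpr} again, now with $b/r$ a good rational approximation to $\theta$, and to treat the primes in each dyadic range $(P/2,P]$ separately. For each numerator $k$ the primes $p$ that occur lie in one class modulo $r$ and in a short interval, so the Brun--Titchmarsh theorem bounds their number. To gain the full logarithm of $\kappa=P^2/N$, up to a constant factor, we need the ratio of the length of that interval to $r$ to be at least a fixed power of $\kappa$. The choice $r\le\sqrt N$ ensures this.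

\begin{lemma}\label{lem:dyadic}
Let $P\ge2\sqrt N$ and $\kappa=P^2/N\ge4$. The number of $a/p\in\mathcal F_P\cap I$ with $P/2<p\le P$ is at most $18\,G\,\kappa/\log\kappa$.
\end{lemma}

\begin{proof}
By Dirichlet's theorem there are coprime integers $b,r$ with $1\le r\le\sqrt N$ such that $\beta=\theta-\frac br$ satisfies $|\beta|\le\frac1{r\sqrt N}$. For a point $a/p$ to be counted put $k=ar-bp$. The pair $(k,p)$ determines $a$, so we count pairs $(k,p)$. Since $\frac k{pr}=\frac ap-\frac br$ and $|\frac ap-\theta|\le\frac1{2N}$,
\begin{equation}\label{eq:k}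
|k-\beta rp|\ \le\ \frac{rp}{2N}\ \le\ \frac{rP}{2N} .
\end{equation}

\emph{The possible $k$.} Suppose $k=0$. Then $ar=bp$ and, as $\gcd(b,r)=1$, $r\mid p$. Since $r\le\sqrt N\le P/2<p$, this forces $r=1$, hence $p\mid a$, which is impossible. So $|k|\ge1$, and by \eqref{eq:k} the existence of any $k$ forces
\[
1\ \le\ |\beta|rP+\frac{rP}{2N} .
\]
As $p$ ranges over $(P/2,P]$, \eqref{eq:k} confines all $k$ to an interval of length at most $\frac12|\beta|rP+\frac{rP}N$. So the number of $k$ is at most
\begin{equation}\label{eq:countk}
\tfrac12|\beta|rP+\frac{rP}N+1\ \le\ \tfrac32\Big(|\beta|rP+\frac{rP}N\Big).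
\end{equation}
The fact that $k\ne0$ is used here to absorb the term $1$. Without it that term would dominate when $|\beta|$ is tiny and $r$ is small.

\emph{The primes for a given $k$.} We have $p\equiv-k\bar b\pmod r$, where $\bar b$ is the inverse of $b$ modulo $r$. If there is such a prime, this class is reduced, because $p>r$ does not divide $r$. By \eqref{eq:k}, if $\beta\ne0$, then $p$ is within $\frac P{2N|\beta|}$ of $\frac k{\beta r}$. So any two of these primes differ by at most
\[
Y:=\min\Big(\frac P2,\ \frac P{N|\beta|}\Big)\qquad\Big(Y:=\frac P2\text{ if }\beta=0\Big).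
\]
If $p_0$ is the smallest of them, all lie in $(x,x+2Y]$ with $x=p_0-Y$, and $x>\frac P2-Y\ge0$. Moreover
\[
\frac{2Y}r\ \ge\ \sqrt\kappa\ \ge\ 2 ,
\]
because $\frac Pr\ge\frac P{\sqrt N}=\sqrt\kappa$ and, if $\beta\ne0$, $\frac{2P}{N|\beta|r}\ge\frac{2P}{\sqrt N}\ge\sqrt\kappa$, where the latter uses $|\beta|r\le\frac1{\sqrt N}$. The Brun--Titchmarsh theorem in the form of Montgomery and Vaughan \cite{MV} states that
\[
\pi(x+y;r,c)-\pi(x;r,c)\ \le\ \frac{2y}{\varphi(r)\log(y/r)}\qquad(x>0,\ y>r,\ \gcd(c,r)=1),
\]
where $\pi(x;r,c)$ counts the primes up to $x$ congruent to $c$ modulo $r$. With $y=2Y$, the number of primes for a given $k$ is at most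
\[
\frac{4Y}{\varphi(r)\log(2Y/r)}\ \le\ \frac{8Y}{\varphi(r)\log\kappa} .
\]

\emph{The total.} Multiply this by \eqref{eq:countk}. Since $|\beta|Y\le\frac PN$ and $Y\le\frac P2$, the number of points is at most
\[
\frac32\cdot\frac8{\varphi(r)\log\kappa}\Big(rP\cdot\frac PN+\frac{rP}N\cdot\frac P2\Big)=18\,\frac r{\varphi(r)}\,\frac\kappa{\log\kappa}\ \le\ \frac{18\,G\kappa}{\log\kappa} .\qedhere
\]
\end{proof}

\begin{proof}[Proof of \eqref{eq:Mbound}]
Apply Lemma \ref{lem:dyadic} with $P=Q2^{-i}$ for all $i\ge0$ with $Q2^{-i}\ge2\sqrt N$. The corresponding values of $\kappa$ are $\kappa_i=K4^{-i}\ge4$. The terms with $\kappa_i\ge\sqrt K$ have $\log\kappa_i\ge\frac12\log K$ and contribute to $\sum_i\kappa_i/\log\kappa_i$ at most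
\[
\frac2{\log K}\sum_{i\ge0}K4^{-i}=\frac83\,\frac K{\log K} .
\]
For the terms with $\kappa_i<\sqrt K$ we have $\log\kappa_i\ge\log4$, and these $\kappa_i$ form a geometric progression of ratio $\frac14$. So they contribute at most
\[
\frac{4\sqrt K}{3\log4}\ \le\ \sqrt K\ \le\ \frac K{\log K},
\]
since $\log K\le\sqrt K$. Altogether $\sum_i\kappa_i/\log\kappa_i\le4K/\log K$, and these ranges of $p$ contribute at most $72\,GK/\log K$ points of $I$.

The primes not covered satisfy $p\le2\sqrt N$. Distinct fractions with such denominators differ by at least $\frac1{4N}$, so at most $1+4=5$ of them lie in $I$. Since $G\ge1$ and $K\ge\log K$, we have $5\le5GK/\log K$. Adding the two bounds gives \eqref{eq:Mbound}, and with it Theorem \ref{thm:order}.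
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Some Remarks On The Large Sieve Of Yu. V. Linnik},
\url{https://users.renyi.hu/~p_erdos/1968-16.pdf}.

\bibitem{Maynard}
J.~Maynard, \emph{Small gaps between primes}, Ann. of Math. 181 (2015).

\bibitem{MV}
Montgomery--Vaughan, \emph{The large sieve}, Mathematika 20 (1973).

\end{thebibliography}

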